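\title{Five-valued crosscorrelation of $m$-sequences and Glynn type II hyperoval sequences}

\begin{abstract}
Let $n$ be odd and $q=2^{(n+1)/2}$. We prove that the crosscorrelation sums of an $m$-sequence with the Glynn type II hyperoval sequence of period $2^n-1$, and with its decimation by $1/3$, take only the values $0,\pm q,\pm 2q$. Both kinds of sums belong to the family $\sum_{t}(-1)^{\mathrm{Tr}(At^{2q+3}+Bt^{q+2}+Ct)}$ over $\mathbb{F}_{2^n}$, and for $n\ge3$ we prove the five-value property for the whole family. An analysis of carries in a cyclic binary addition shows that every sum is divisible by $q$. A cyclic code attached to the three exponents has minimum distance at least $7$, which determines the sixth moment of the family. The two facts together force the values. We also give the value distribution of the family and show that the absolute value $2q$ occurs for the undecimated sequence when $3\mid n$.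
\end{abstract}

\section{Introduction}

Let $n$ be an odd positive integer, $Q=2^n$, and $F=\mathbb{F}_Q$. Let $\mathrm{Tr}(x)=x+x^2+\dots+x^{2^{n-1}}$ be the absolute trace from $F$ to $\mathbb{F}_2$, and put $\chi(x)=(-1)^{\mathrm{Tr}(x)}$. We use throughout that $\mathrm{Tr}(x^2)=\mathrm{Tr}(x)$ and that $\sum_{x\in F}\chi(\lambda x)$ is $Q$ for $\lambda=0$ and $0$ otherwise. Exponents are taken modulo $Q-1$, with positive representatives, so that $0^s=0$. Since $n$ is odd, $\gcd(3,Q-1)=1$, and $\frac13$ denotes the inverse of $3$ modulo $Q-1$.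

Fix a generator $g$ of $F^*$. A binary sequence $(a_t)$ of period $Q-1$ has \emph{ideal two-level autocorrelation} if $\sum_{t}(-1)^{a_t+a_{t+j}}=-1$ for all $j\not\equiv0\pmod{Q-1}$, the sum being over one period. The basic example is the \emph{$m$-sequence} $\mathrm{Tr}(g^t)$, for which the sum is $\sum_{x\ne0}\chi((1+g^j)x)=-1$.

Hyperovals give further examples. A \emph{hyperoval} is a set of $Q+2$ points of the projective plane over $F$, no three on a line. Each of the $Q+1$ lines through one of its points contains at most one, hence exactly one, of the other $Q+1$ points, so every line meets a hyperoval in $0$ or $2$ points. The monomial $x^k$ is an \emph{o-polynomial} if the points $(1,y,y^k)$, $y\in F$, together with $(0,1,0)$ and $(0,0,1)$, form a hyperoval. The line $X_2=X_1+xX_0$ misses the last two points, so $y^k+y=x$ then has $0$ or $2$ solutions for each $x$: the map $y\mapsto y^k+y$ is $2$-to-$1$. For the Glynn type II exponent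
\[
k=3q+4,\qquad q=2^{\sigma},\qquad \sigma=\frac{n+1}{2},
\]
the monomial $x^k$ is an o-polynomial. By Maschietti's theorem the set
\[
\Delta=F\setminus\{y^k+y:\ y\in F\},
\]
which has $Q/2$ elements, is a cyclic difference set in $F^*$ with Singer parameters: every element of $F^*\setminus\{1\}$ is a quotient of two elements of $\Delta$ in exactly $Q/4$ ways. Let $h:F\to\mathbb{F}_2$ be the characteristic function of $\Delta$; note that $h(0)=0$. The sequence $h(g^t)$ is the \emph{Glynn type II hyperoval sequence}, and it has ideal two-level autocorrelation. We take these facts as the setting of the problem; the only one that our proofs use is that $y\mapsto y^k+y$ is $2$-to-$1$.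

For $s$ coprime to $Q-1$ define
\[
C_s(\lambda)=\sum_{x\in F}(-1)^{\mathrm{Tr}(\lambda x)+h(x^s)},\qquad\lambda\in F.
\]
Removing the term $x=0$ gives $C_s(g^j)-1=\sum_t(-1)^{\mathrm{Tr}(g^{t+j})+h(g^{st})}$, the number of agreements minus the number of disagreements between the $m$-sequence shifted by $j$ and the hyperoval sequence decimated by $s$. So $C_s$ measures how well the decimated sequence is approximated by shifts of the $m$-sequence.

Which values should one expect? Orthogonality of characters gives $\sum_{\lambda}C_s(\lambda)^2=Q^2$, so the mean square of $C_s$ is $Q$. For odd $n$ the number $\sqrt Q$ is irrational, the absolute values cannot all be equal, and the first power of $2$ above $\sqrt Q$ is $q=\sqrt{2Q}$. A first guess is that the values lie in $\{0,\pm q\}$. The case $n=3$ refutes it. There $q=4$ and $k=16\equiv2\pmod7$; the elements $y^2+y$ are the four elements of trace $0$, so $h=\mathrm{Tr}$, and $C_1(\lambda)=\sum_x\chi((\lambda+1)x)$ equals $8=2q$ at $\lambda=1$ and $0$ elsewhere. It was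 conjectured in \cite{source} that for $s=1$ and $s=\frac13$ nothing beyond $\pm2q$ has to be added. We prove this conjecture.

\begin{theorem}\label{thm:main}
Let $n$ be odd and $s\in\{1,\frac13\}$. Then for every $\lambda\in F$,
\[
C_s(\lambda)\in\{0,\ \pm2^{(n+1)/2},\ \pm2^{(n+3)/2}\}.
\]
\end{theorem}

The proof embeds the sums $C_s(\lambda)$ in a larger family. Put
\[
d_1=2q+3,\qquad d_2=q+2,\qquad S(A,B,C)=\sum_{t\in F}\chi\bigl(At^{d_1}+Bt^{d_2}+Ct\bigr)\quad(A,B,C\in F).
\]

\begin{theorem}\label{thm:family}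
Let $n\ge3$ be odd. For every $(A,B,C)\in F^3\setminus\{(0,0,0)\}$,
\[
S(A,B,C)\in\{0,\ \pm2^{(n+1)/2},\ \pm2^{(n+3)/2}\}.
\]
\end{theorem}

Section~\ref{sec:reduction} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:family}. Section~\ref{sec:moments} shows the method on the subfamily $A=0$ and then proves Theorem~\ref{thm:family} from two propositions: a divisibility statement, proved in Section~\ref{sec:divisibility}, and the absence of small solution sets of three power-sum equations, proved in Section~\ref{sec:sets}. Section~\ref{sec:complements} contains consequences that are not needed for the two theorems.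

\section{From the sequence to the sums $S$}\label{sec:reduction}

The exponents $k$, $d_1$, $d_2$ are all built from the automorphism $\theta(x)=x^q$ of $F$. Since $q^2=2Q$, we have
\[
\theta^2(x)=x^2 .
\]
Thus $\theta$ is a square root of the Frobenius map. An element fixed by $\theta$ satisfies $x^2=x$, so the fixed field of $\theta$ is $\mathbb{F}_2$. Also $\mathrm{Tr}(\theta(x))=\mathrm{Tr}(x)$. From $(q+1)(q-1)=2Q-1\equiv1\pmod{Q-1}$ we see that $q+1$ is invertible modulo $Q-1$, and $q^2\equiv2$ gives
\begin{equation}\label{eq:exponents}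
d_1\equiv(q+1)^2,\qquad d_2\equiv q(q+1),\qquad k\equiv qd_1\pmod{Q-1}.
\end{equation}
In particular $\theta(t^{q+1})=t^{d_2}$ and $\theta(t^{d_1})=t^k$ for all $t\in F$.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:family}]
If $n=1$, then $y^k+y=0$ on $F=\mathbb{F}_2$, so $\Delta=\{1\}$, $C_s(0)=1-1=0$ and $C_s(1)=1+1=2=2^{(n+1)/2}$. Let $n\ge3$.

Let $\nu(x)$ be the number of $y\in F$ with $y^k+y=x$. Since $\nu(x)\in\{0,2\}$ and $h(x)=1$ exactly when $\nu(x)=0$, we have $(-1)^{h(x)}=\nu(x)-1$. This identity replaces the set $\Delta$ by a sum over $y$. For $\lambda=0$, since $x\mapsto x^s$ is a bijection, $C_s(0)=\sum_x(\nu(x)-1)=Q-Q=0$. Let $\lambda\ne0$, and note that $\mathrm{Tr}(\lambda t^k)=\mathrm{Tr}(\theta^{-1}(\lambda)t^{d_1})$.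

For $s=1$,
\begin{equation}\label{eq:s1}
C_1(\lambda)=\sum_y\chi\bigl(\lambda(y^k+y)\bigr)-\sum_x\chi(\lambda x)=S\bigl(\theta^{-1}(\lambda),0,\lambda\bigr).
\end{equation}

For $s=\frac13$, substitute $x=z^3$:
\[
C_{1/3}(\lambda)=\sum_z\chi(\lambda z^3)\bigl(\nu(z)-1\bigr)=\sum_y\chi\bigl(\lambda(y^k+y)^3\bigr)-\sum_z\chi(\lambda z^3).
\]
The last sum is $0$ because cubing permutes $F$. In characteristic $2$, $(y^k+y)^3=y^{3k}+y^{2k+1}+y^{k+2}+y^3$, and $2k+1=3d_1$, $k+2=3d_2$. With $t=y^3$,
\[
C_{1/3}(\lambda)=\sum_t\chi\bigl(\lambda(t^{k}+t^{d_1}+t^{d_2}+t)\bigr)=S\bigl(\lambda+\theta^{-1}(\lambda),\lambda,\lambda\bigr).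
\]
In both cases the third coordinate is $\lambda\ne0$, so Theorem~\ref{thm:family} applies.
\end{proof}

The computation explains the role of $s=\frac13$: the exponent $(2k+1)/3=d_1$ differs from $k$ only by the factor $q$, a power of $2$, so the four monomials merge into three under the trace. From now on $n\ge3$.

\section{The moment argument}\label{sec:moments}

To show that a family of integers takes only prescribed values, we take the polynomial that vanishes at these values, use divisibility to see that it is nonnegative on every member of the family, and compute that its sum over the family is zero. The sum is a combination of moments, and moments of exponential sums count solutions of equations.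

Call a tuple $(x_1,\dots,x_m)\in F^m$ \emph{paired} if every value occurs in it an even number of times, and let $\tau_m$ be the number of paired $m$-tuples. Sorting by multiplicities,
\begin{gather*}
\tau_2=Q,\qquad \tau_4=6\tbinom Q2+Q=3Q^2-2Q,\\
\tau_6=90\tbinom Q3+15Q(Q-1)+Q=15Q^3-30Q^2+16Q,
\end{gather*}
where the terms of $\tau_6$ correspond to the patterns $2+2+2$, $4+2$ and $6$. In characteristic $2$ a paired tuple satisfies $\sum_ix_i^d=0$ for every $d\ge1$. Conversely, if $m$ is even and a tuple satisfies some equations of this form, then the values that occur an odd number of times form a set of even size at most $m$ that satisfies the same equations, and the tuple is paired exactly when this set is empty.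

\subsection{The quadratic subfamily}

We show that $S(0,B,C)\in\{0,\pm q\}$ for $(B,C)\ne(0,0)$. All three steps of the general proof are visible here.

\emph{Divisibility.} Put $B_0=\theta^{-1}(B)$ and $f(t)=B_0t^{q+1}+Ct$, so that $S(0,B,C)=\sum_t\chi(f(t))$. Since $f(t+u)=f(t)+f(u)+B_0(tu^q+t^qu)$,
\[
S(0,B,C)^2=\sum_{t,u}\chi\bigl(f(t)+f(t+u)\bigr)=\sum_u\chi(f(u))\sum_t\chi\bigl(B_0(tu^q+t^qu)\bigr).
\]
The inner sum is $Q$ if $u$ lies in the radical $V$ of the $\mathbb{F}_2$-bilinear form $\mathrm{Tr}(B_0(tu^q+t^qu))$ and $0$ otherwise. On $V$ the function $\chi\circ f$ is a character, so $S^2\in\{0,Q|V|\}$. As $n$ is odd and $S^2$ is a square, $Q|V|$ can occur only if $|V|$ is an odd power of $2$. Hence $2Q\mid S^2$, that is, $q\mid S$.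

\emph{No small solution sets.}

\begin{lemma}\label{lem:four}
No set $I\subset F$ with $|I|\in\{2,4\}$ satisfies $\sum_{x\in I}x=\sum_{x\in I}x^{d_2}=0$.
\end{lemma}

\begin{proof}
Two distinct elements do not sum to $0$. Four distinct elements with sum $0$ have the form $v,\ v+e,\ v+e',\ v+e+e'$ with $e,e'\ne0$ and $e\ne e'$. Since $\theta(x^{q+1})=x^{d_2}$, the second equation is equivalent to $\sum_{x\in I}x\,\theta(x)=0$. Expanding, each of $v\theta(v)$, $v\theta(e)$, $e\theta(e)$ and the terms of the same shape occurs an even number of times, and what remains is $e\,\theta(e')+e'\,\theta(e)=0$. So $\theta$ fixes $e/e'$, hence $e/e'\in\mathbb{F}_2$ and $e=e'$, a contradiction.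
\end{proof}

\emph{Moments.} Expanding the $m$th power and summing over $B$ and $C$ shows that $\sum_{B,C}S(0,B,C)^m$ is $Q^2$ times the number of $m$-tuples with $\sum x_i=\sum x_i^{d_2}=0$. For $m=2,4$ this number is $\tau_m$ by Lemma~\ref{lem:four}. Therefore
\[
\sum_{B,C}S^2(S^2-2Q)=Q^2(\tau_4-2Q\tau_2)=Q^2(Q^2-2Q),
\]
which is exactly the term of $(B,C)=(0,0)$, where $S=Q$. The remaining terms sum to $0$. Writing $S=qw$ with $w\in\mathbb{Z}$, each equals $4Q^2w^2(w^2-1)\ge0$, so $w\in\{0,\pm1\}$. (For $n=3$ we have $\frac13=5=q+1$ and $h=\mathrm{Tr}$, so $C_{1/3}(\lambda)=S(0,1,\lambda)\in\{0,\pm4\}$.)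

\subsection{The full family}

With the monomial $t^{d_1}$ present, both inputs become harder. For $n\ge5$ the exponent $d_1=2q+2+1$ has three binary digits $1$, so $t^{d_1}$ is a product of three $\mathbb{F}_2$-linear maps and the squaring trick no longer produces a bilinear form. And a polynomial vanishing at five values $0,\pm q,\pm2q$ and nonnegative at the other multiples of $q$ has degree $6$, so sets of size $6$ must be excluded.

\begin{proposition}\label{prop:div}
For all $A,B,C\in F$, the integer $S(A,B,C)$ is divisible by $q$.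
\end{proposition}

\begin{proposition}\label{prop:sets}
No set $I\subset F$ with $|I|\in\{2,4,6\}$ satisfies $\sum_{x\in I}x=\sum_{x\in I}x^{d_2}=\sum_{x\in I}x^{d_1}=0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:family} from the two propositions]
Let $M_m$ be the number of $(x_1,\dots,x_m)\in F^m$ with $\sum x_i=\sum x_i^{d_2}=\sum x_i^{d_1}=0$. Orthogonality gives
\begin{equation}\label{eq:moment}
\sum_{A,B,C}S(A,B,C)^m=\sum_{x_1,\dots,x_m}\ \sum_{A,B,C}\chi\Bigl(A\sum x_i^{d_1}+B\sum x_i^{d_2}+C\sum x_i\Bigr)=Q^3M_m .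
\end{equation}
By Proposition~\ref{prop:sets}, $M_m=\tau_m$ for $m=2,4,6$. Since $q^2=2Q$ and $(2q)^2=8Q$, we consider
\begin{align*}
\sum_{A,B,C}S^2(S^2-2Q)(S^2-8Q)&=Q^3\bigl(\tau_6-10Q\tau_4+16Q^2\tau_2\bigr)\\
&=Q^3\bigl(Q^3-10Q^2+16Q\bigr)=Q^4(Q-2)(Q-8).
\end{align*}
The triple $(0,0,0)$, where $S=Q$, contributes $Q^2(Q^2-2Q)(Q^2-8Q)=Q^4(Q-2)(Q-8)$. So the terms of the nonzero triples sum to $0$. By Proposition~\ref{prop:div}, $S=qw$ with $w\in\mathbb{Z}$, and the term equals $8Q^3w^2(w^2-1)(w^2-4)$, which is zero for $|w|\le2$ and positive otherwise. Hence $w\in\{0,\pm1,\pm2\}$ for every nonzero triple.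
\end{proof}

\begin{remark}
For $s=1$ only the sums $S(A,0,C)$ are needed, yet the argument cannot be run on them alone. Their sixth moment is $Q^2$ times the number of $6$-tuples with $\sum x_i=\sum x_i^{d_1}=0$, and it is at least $S(0,0,0)^6=Q^6$. So there are at least $Q^4$ such tuples, more than $\tau_6<15Q^3$ once $Q\ge32$. The equation with $d_2$ is what leaves only the paired tuples.
\end{remark}

\section{Divisibility by $q$}\label{sec:divisibility}

We expand $\chi$ in multiplicative characters with $2$-adic values. The coefficients are Gauss sums, whose $2$-adic valuations are bounded below by binary digit sums. This turns Proposition~\ref{prop:div} into an inequality about digits.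

\subsection{Gauss sums}

Let $\mathcal O=\mathbb{Z}_2[\zeta]$, with $\zeta$ a primitive $(Q-1)$th root of unity. This ring is unramified over $\mathbb{Z}_2$: it is a discrete valuation ring with maximal ideal $2\mathcal O$ and residue field $F$. Let $v$ be its valuation, $v(2)=1$; on $\mathbb{Z}$ it is the usual $2$-adic valuation. The Teichm\"uller lift $\omega:F\to\mathcal O$ sends $0$ to $0$ and $x\ne0$ to the unique $(Q-1)$th root of unity that reduces to $x$. It is multiplicative, and $\sum_{x\ne0}\omega(x)^E$ is $Q-1$ if $(Q-1)\mid E$ and $0$ otherwise. We set $0^0=1$. For $0\le j\le Q-2$ let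
\[
G(j)=\sum_{x\ne0}\chi(x)\,\omega(x)^{-j},
\]
so $G(0)=-1$. Let $\operatorname{wt}(j)$ be the sum of the binary digits of $j$. The following bound is part of Stickelberger's theorem; we give a direct proof.

\begin{lemma}\label{lem:gauss}
$v(G(j))\ge\operatorname{wt}(j)$ for $0\le j\le Q-2$.
\end{lemma}

\begin{proof}
For $j\neq0$ we have $\sum_{x\ne0}\omega(x)^{-j}=0$, so $G(j)=\sum_{x\ne0}(\chi(x)-1)\omega(x)^{-j}\in2\mathcal O$. This settles weights $0$ and $1$.

Let $a,b\ge1$ have no common binary digit $1$ and $a+b\le Q-2$. In $G(a)G(b)=\sum_{x,y\ne0}\chi(x+y)\omega(x)^{-a}\omega(y)^{-b}$ the terms with $x+y=0$ contribute $\sum_{x\ne0}\omega(x)^{-a-b}=0$. For $x+y=z\ne0$ write $x=zu$, $y=z(1+u)$ with $u\ne0,1$. This gives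
\[
G(a)G(b)=J\,G(a+b),\qquad J=\sum_{u\ne0,1}\omega(u)^{-a}\omega(1+u)^{-b}.
\]
The image of $J$ in the residue field $F$ is
\[
\sum_{u\in F}u^{Q-1-a}(1+u)^{Q-1-b}=\sum_{m=0}^{Q-1-b}\binom{Q-1-b}{m}\sum_{u\in F}u^{Q-1-a+m}.
\]
Here $0<Q-1-a+m<2(Q-1)$, so the inner sum vanishes unless $m=a$, when it is $Q-1=1$ in $F$. Thus $J\equiv\binom{Q-1-b}{a}\pmod{2\mathcal O}$. By Lucas's theorem, $\binom{N}{a}$ is odd exactly when every binary digit $1$ of $a$ is a digit $1$ of $N$. The digits of $Q-1-b$ are the complements of those of $b$, so the binomial coefficient is odd, $J$ is a unit, and $v(G(a+b))=v(G(a))+v(G(b))$. Splitting off one binary digit at a time proves the lemma by induction on the weight.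
\end{proof}

Put $e_0=1$, $e_j=G(j)/(Q-1)$ for $1\le j\le Q-2$, and $e_{Q-1}=-Q/(Q-1)$. Then
\begin{equation}\label{eq:expansion}
\chi(y)=\sum_{j=0}^{Q-1}e_j\,\omega(y)^j\quad(y\in F),\qquad v(e_j)\ge\operatorname{wt}(j)\quad(0\le j\le Q-1).
\end{equation}
Indeed, for $y\ne0$ we have $\sum_{j=0}^{Q-2}G(j)\omega(y)^j=\sum_{x\ne0}\chi(x)\sum_j\omega(y/x)^j=(Q-1)\chi(y)$ and $e_0+e_{Q-1}=-\frac1{Q-1}=\frac{G(0)}{Q-1}$; for $y=0$ only $e_0=1$ survives. The valuation bound is Lemma~\ref{lem:gauss} together with $v(e_{Q-1})=n=\operatorname{wt}(Q-1)$. Applying \eqref{eq:expansion} to the three factors of $\chi(At^{d_1})\chi(Bt^{d_2})\chi(Ct)$ gives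
\[
S(A,B,C)=\sum_{a,b,c=0}^{Q-1}e_ae_be_c\,\omega(A)^a\omega(B)^b\omega(C)^c\sum_{t\in F}\omega(t)^{d_1a+d_2b+c}.
\]
The term $a=b=c=0$ equals $Q$, which is divisible by $q$. For any other term the inner sum vanishes unless $(Q-1)\mid d_1a+d_2b+c$, and the valuation is at least $\operatorname{wt}(a)+\operatorname{wt}(b)+\operatorname{wt}(c)$. So Proposition~\ref{prop:div} follows from the next lemma; since $n$ is odd, an integer that is at least $n/2$ is at least $\sigma=\frac{n+1}2$.

\begin{lemma}\label{lem:weights}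
If $0\le a,b,c\le Q-1$ are not all $0$ and $(Q-1)\mid d_1a+d_2b+c$, then $\operatorname{wt}(a)+\operatorname{wt}(b)+\operatorname{wt}(c)\ge n/2$.
\end{lemma}

\subsection{Carries}

Let $a_i,b_i,c_i$ be the binary digits of $a,b,c$, indexed by $i\in\mathbb{Z}/n$. Since $2^n\equiv1$, multiplication by $2^m$ rotates digits: $2^ma\equiv\sum_{i=0}^{n-1}a_{i-m}2^i\pmod{Q-1}$. As $d_1=1+2+2^{\sigma+1}$ and $d_2=2+2^\sigma$, the number $d_1a+d_2b+c$ is congruent to a sum of six rotated words, with column sums
\[
r_i=a_i+a_{i-1}+a_{i-\sigma-1}+b_{i-1}+b_{i-\sigma}+c_i .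
\]
The hypothesis of Lemma~\ref{lem:weights} says that adding the columns with cyclic carries produces the word $11\dots1$.

\begin{lemma}\label{lem:carries}
Under the hypotheses of Lemma~\ref{lem:weights} there are integers $z_i\ge0$, $i\in\mathbb{Z}/n$, with $r_i+z_{i-1}=1+2z_i$ for all $i$.
\end{lemma}

\begin{proof}
The integer $\sum_{i=0}^{n-1}r_i2^i$ is positive and divisible by $Q-1$; write it as $\mu(Q-1)$ with $\mu\ge1$. For $0\le j\le n$ put
\[
z_{j-1}=2^{-j}\Bigl(\mu-1+\sum_{i<j}2^i(r_i-1)\Bigr).
\]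
For $j=n$ the bracket is $\mu-1+(\mu-1)(Q-1)=(\mu-1)2^n$, so $z_{n-1}=\mu-1=z_{-1}$. For general $j$ the bracket differs from $(\mu-1)2^n$ by the terms with $i\ge j$, which are divisible by $2^j$; so $z_{j-1}\in\mathbb{Z}$. Comparing consecutive brackets gives $2z_j=z_{j-1}+r_j-1$. Finally $z_{-1}\ge0$, and $z_{j-1}\ge0$ implies $z_j\ge-\frac12$, hence $z_j\ge0$.
\end{proof}

The shifts $\sigma$ and $\sigma+1$ grow with $n$, but $2\sigma\equiv1\pmod n$, so they become short if we read the positions in the order $i=\sigma\rho$, $\rho\in\mathbb{Z}/n$: the positions $i-\sigma$, $i-1$, $i-\sigma-1$ correspond to $\rho-1$, $\rho-2$, $\rho-3$. Put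
\[
\alpha_\rho=a_{\sigma\rho},\qquad\beta_\rho=b_{\sigma(\rho-1)},\qquad\kappa_\rho=c_{\sigma\rho},\qquad\gamma_\rho=z_{\sigma\rho}.
\]
The carry equation becomes a recurrence of bounded memory, the same for all $n$:
\begin{equation}\label{eq:carry}
\alpha_\rho+\alpha_{\rho-2}+\alpha_{\rho-3}+\beta_\rho+\beta_{\rho-1}+\kappa_\rho+\gamma_{\rho-2}=1+2\gamma_\rho .
\end{equation}
Summing over a period gives $\sum_\rho\gamma_\rho=3\operatorname{wt}(a)+2\operatorname{wt}(b)+\operatorname{wt}(c)-n$, and therefore
\begin{equation}\label{eq:cost}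
2\bigl(\operatorname{wt}(a)+\operatorname{wt}(b)+\operatorname{wt}(c)\bigr)-n=\sum_{\rho}\bigl(\gamma_\rho+\kappa_\rho-\alpha_\rho\bigr).
\end{equation}
Call $\gamma_\rho+\kappa_\rho-\alpha_\rho$ the \emph{cost} of position $\rho$. Lemma~\ref{lem:weights} says that the total cost is nonnegative. If $a=0$, as in the quadratic subfamily, every cost is nonnegative and there is nothing to prove. In general single costs can be negative.

\begin{example}\label{ex:seven}
Let $n=7$, so $\sigma=4$, $q=16$, $d_1=35$. Take $a=18$, $b=0$, $c=5$; then $d_1a+c=635=5\cdot127$. The digits $1$ of $a$ are at $i=4,1$, that is $\rho=1,2$, and those of $c$ are at $i=2,0$, that is $\rho=4,7$. With $\gamma_4=1$ and all other $\gamma_\rho=0$, the left side of \eqref{eq:carry} for $\rho=1,\dots,7$ is $1,1,1,3,1,1,1$, as required. The costs are $-1,-1,0,2,0,0,1$. The two digits $\alpha_1,\alpha_2$ each gain $1$; they meet again in the equation at $\rho=4$, where they force $\kappa_4=1$ by parity and then a carry, and the gain is paid back. The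 total cost is $1=2\cdot4-7$, so the bound $\sigma=4$ is attained.
\end{example}

\subsection{A potential function}

To keep account of such delayed payments we record, after position $\rho$, the parts of the left sides of \eqref{eq:carry} at $\rho+1$, $\rho+2$, $\rho+3$ that are already determined:
\[
p(\rho)=\bigl(\alpha_{\rho-1}+\alpha_{\rho-2}+\beta_\rho+\gamma_{\rho-1},\ \ \alpha_\rho+\alpha_{\rho-1}+\gamma_\rho,\ \ \alpha_\rho\bigr)\in\mathbb{Z}_{\ge0}^3 .
\]
If $p(\rho)=(p_1,p_2,p_3)$ and $\alpha,\beta,\kappa,\gamma$ are the values at $\rho+1$, then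
\begin{equation}\label{eq:transition}
p_1+\kappa+\alpha+\beta=1+2\gamma,\qquad p(\rho+1)=(p_2+\beta,\ p_3+\alpha+\gamma,\ \alpha).
\end{equation}
We split this transition in two. First $p_1$ is raised by $\kappa$, at cost $\kappa$. Then a \emph{step} is made: for $p\in\mathbb{Z}_{\ge0}^3$, a pair $(\alpha,\beta)\in\{0,1\}^2$ is \emph{admissible} at $p$ if $p_1+\alpha+\beta$ is odd; its carry is $\gamma=(p_1+\alpha+\beta-1)/2$, its cost is $\gamma-\alpha$, and it leads to $p^+=(p_2+\beta,\,p_3+\alpha+\gamma,\,\alpha)$. We write $xyz$ for $(x,y,z)$. In Example~\ref{ex:seven} the states $p(0),\dots,p(7)$ are $000,011,121,210,110,100,000,000$.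

The states form a closed walk, and we want its cost to be nonnegative. It is enough to find a function $U$ of the state that increases in each move by at most the cost of the move, for then the inequalities telescope around the walk. The natural candidate for $U(p)$ is the least cost of a walk from $000$ to $p$. Consider the following walks, with the pair $\alpha\beta$ (or $\kappa$, for raising $p_1$ by $1$) above the arrow and the cost below:
\begin{gather*}
000\xrightarrow[-1]{10}011\xrightarrow[-1]{10}121\xrightarrow[0]{11}331\xrightarrow[1]{11}441\xrightarrow[2]{01}530,\qquad 000\xrightarrow[0]{01}100,\\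
121\xrightarrow[0]{00}210\xrightarrow[1]{\kappa}310\xrightarrow[1]{00}110,\qquad 331\xrightarrow[1]{00}320,\qquad 121\xrightarrow[1]{\kappa}221\xrightarrow[0]{10}231 .
\end{gather*}
The accumulated costs from $000$ suggest a function $u$ on a set $\mathcal P$ of eleven states:
\[
\begin{array}{c|ccccccccccc}
\pi&000&100&110&011&231&320&441&121&210&331&530\\ \hline
u(\pi)&0&0&0&-1&-1&-1&-1&-2&-2&-2&1
\end{array}
\]
We extend $u$ to all states by charging $1$ for each unit of excess over a state of $\mathcal P$. With $|\cdot|$ the sum of the coordinates and $\le$ the coordinatewise order, let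
\[
U(p)=\min\{u(\pi)+|p-\pi|:\ \pi\in\mathcal P,\ \pi\le p\}\qquad(p\in\mathbb{Z}_{\ge0}^3).
\]
The minimum is over a nonempty set because $000\in\mathcal P$. The proof below does not depend on how $u$ was found.

\begin{lemma}\label{lem:potential}
Let $p\in\mathbb{Z}_{\ge0}^3$.
\begin{enumerate}
\item[(i)] $U(p+\delta)\le U(p)+|\delta|$ for all $\delta\in\mathbb{Z}_{\ge0}^3$.
\item[(ii)] If $(\alpha,\beta)$ is admissible at $p$, with carry $\gamma$, then $U(p^+)\le U(p)+\gamma-\alpha$.
\end{enumerate}
\end{lemma}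

\begin{proof}
(i) If $\pi\le p$, then $\pi\le p+\delta$ and $|p+\delta-\pi|=|p-\pi|+|\delta|$.

(ii) We reduce to finitely many starting states. Choose $\pi\in\mathcal P$ and $\delta\ge0$ with $p=\pi+\delta$ and $U(p)=u(\pi)+|\delta|$. Write $\delta_1=2j+\varepsilon$ with $\varepsilon\in\{0,1\}$, and let $\tilde\pi=\pi+(\varepsilon,0,0)$. Since $\tilde\pi_1=p_1-2j$, the pair $(\alpha,\beta)$ is admissible at $\tilde\pi$ with carry $\tilde\gamma=\gamma-j$, and $p^+=\tilde\pi^++(\delta_2,\delta_3+j,0)$. Suppose that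
\begin{equation}\label{eq:finite}
U(\tilde\pi^+)\le u(\pi)+\varepsilon+\tilde\gamma-\alpha .
\end{equation}
Then (i) gives $U(p^+)\le u(\pi)+\varepsilon+\gamma-j-\alpha+\delta_2+\delta_3+j\le U(p)+\gamma-\alpha$, because $\varepsilon\le\delta_1$.

It remains to verify \eqref{eq:finite} for the two admissible steps from each $\pi\in\mathcal P$, with \emph{value} $u(\pi)$, and from each $\pi+(1,0,0)$, with value $u(\pi)+1$. The starts $100$, $210$, $331$ arise in both ways, with values $0$ and $1$, $-2$ and $1$, $-2$ and $0$; only the smaller value needs checking. This leaves $19$ starts. For a start $xyz$: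
\begin{itemize}
\item if $x=2j$, the step $10$ leads to $(y,z+j+1,1)$ at cost $j-1$, and the step $01$ leads to $(y+1,z+j,0)$ at cost $j$;
\item if $x=2j+1$, the step $00$ leads to $(y,z+j,0)$ and the step $11$ leads to $(y+1,z+j+2,1)$, both at cost $j$.
\end{itemize}
For targets in $\mathcal P$ we use $U\le u$. The other targets are bounded from the definition of $U$:
\begin{gather*}
U(021)\le u(011)+1=0,\quad U(221)\le u(121)+1=-1,\quad U(341)\le u(331)+1=-1,\\
U(420)\le u(320)+1=0,\quad U(430)\le u(320)+2=1,\quad U(551)\le u(441)+2=1 .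
\end{gather*}
Table~\ref{tab:check} lists all cases; in each, the estimate for $U$ at the target does not exceed the allowed bound.
\end{proof}

\begin{table}[ht]
\centering
$\begin{array}{cr|crr|crr}
\multicolumn{2}{c|}{}&\multicolumn{3}{c|}{\text{step }10}&\multicolumn{3}{c}{\text{step }01}\\
\text{start}&\text{value}&\text{target}&U\le&\text{bound}&\text{target}&U\le&\text{bound}\\ \hline
000&0&011&-1&-1&100&0&0\\
011&-1&121&-2&-2&210&-2&-1\\
200&1&021&0&1&110&0&2\\
210&-2&121&-2&-2&210&-2&-1\\
221&-1&231&-1&-1&320&-1&0\\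
231&-1&331&-2&-1&420&0&0\\
420&0&231&-1&1&320&-1&2\\
431&-1&341&-1&0&430&1&1\\
441&-1&441&-1&0&530&1&1\\
630&2&341&-1&4&430&1&5\\ \hline
\multicolumn{2}{c|}{}&\multicolumn{3}{c|}{\text{step }00}&\multicolumn{3}{c}{\text{step }11}\\ \hline
100&0&000&0&0&121&-2&0\\
110&0&100&0&0&221&-1&0\\
111&0&110&0&0&231&-1&0\\
121&-2&210&-2&-2&331&-2&-2\\
310&-1&110&0&0&231&-1&0\\
320&-1&210&-2&0&331&-2&0\\
331&-2&320&-1&-1&441&-1&-1\\
530&1&320&-1&3&441&-1&3\\
541&0&430&1&2&551&1&2
\end{array}$
\caption{Verification of \eqref{eq:finite}. For each start and each admissible step $\alpha\beta$: the target state, an upper estimate for $U$ at the target, and the bound, which is the value of the start plus the cost of the step.}\label{tab:check}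
\end{table}

\begin{proof}[Proof of Lemma~\ref{lem:weights}]
By \eqref{eq:transition}, the pair $(\alpha_{\rho+1},\beta_{\rho+1})$ is admissible at $p(\rho)+(\kappa_{\rho+1},0,0)$, with carry $\gamma_{\rho+1}$, and leads to $p(\rho+1)$. Parts (ii) and (i) of Lemma~\ref{lem:potential} give
\[
U(p(\rho+1))\le U(p(\rho))+\kappa_{\rho+1}+\gamma_{\rho+1}-\alpha_{\rho+1}.
\]
Summing over $\rho\in\mathbb{Z}/n$ cancels the values of $U$ and shows that the right side of \eqref{eq:cost} is nonnegative.
\end{proof}

This completes the proof of Proposition~\ref{prop:div}.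

\section{Sets with three vanishing power sums}\label{sec:sets}

Sets of size $2$ and $4$ are excluded by Lemma~\ref{lem:four}, so Proposition~\ref{prop:sets} is reduced to $|I|=6$. We treat $x$ and $y=\theta(x)$ as two coordinates on $I$. The hypotheses place the six monomials of degree at most $2$ in a space of dimension $5$, so the points $(x,y)$ lie on a conic. Multiplying its equation by further monomials and summing over $I$ yields an equation $1+X+\theta(X)=0$, which has no solution because $\mathrm{Tr}(1)=1$. To know that the conic involves $xy$, we need a bound on kernels of polynomials in $\theta$.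

\begin{lemma}\label{lem:kernel}
Let $c_0,\dots,c_d\in F$ with $c_d\ne0$, and $L(x)=\sum_{j=0}^dc_j\theta^j(x)$. Then $\dim_{\mathbb{F}_2}\ker L\le d$.
\end{lemma}

\begin{proof}
We use induction on $d$; for $d=0$ the map is multiplication by $c_0\ne0$. Let $d\ge1$ and suppose $L(v)=0$ with $v\ne0$. Then $L(vx)=\sum_jf_j\theta^j(x)$ with $f_j=c_j\theta^j(v)$, $f_d\ne0$ and $\sum_jf_j=L(v)=0$. Put $b_j=f_0+\dots+f_j$ for $0\le j\le d-1$; then $b_0=f_0$, $b_{j-1}+b_j=f_j$ for $1\le j\le d-1$, and $b_{d-1}=f_d\ne0$. Hence $L(vx)=L_1(\theta(x)+x)$ with $L_1=\sum_{j\le d-1}b_j\theta^j$. The kernel of $x\mapsto\theta(x)+x$ is $\mathbb{F}_2$, and $\dim\ker L_1\le d-1$ by induction. Since $x\mapsto vx$ is a linear bijection, $\dim\ker L\le1+(d-1)$.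
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sets}]
Suppose that $|I|=6$ and $I$ satisfies the three equations. Let $x$ be the coordinate function on $I$ and $y=\theta(x)$. For $\varphi:I\to F$ put $\ell(\varphi)=\sum_I\varphi$, and write $'$ for $\theta$. Then $\ell(\varphi)'=\ell(\varphi')$ and $\ell(\varphi^2)=\ell(\varphi)^2$, while $x'=y$ and $y'=x^2$. The hypotheses read $\ell(x)=\ell(x^2y)=\ell(x^3y^2)=0$. Since $(xy)'=x^2y$ and $|I|$ is even, we obtain
\begin{equation}\label{eq:vanish}
\ell(1)=\ell(x)=\ell(y)=\ell(x^2)=\ell(y^2)=\ell(x^4)=\ell(xy)=\ell(x^2y)=\ell(x^2y^2)=0 .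
\end{equation}

\emph{Step 1: the differences of elements of $I$ span an $\mathbb{F}_2$-space $D$ of dimension $4$.} The subsets of $I$ of even size form an $\mathbb{F}_2$-space of dimension $5$ under symmetric difference, spanned by the $2$-subsets, and $D$ is its image under the linear map $J\mapsto\sum_{x\in J}x$. The kernel contains $\emptyset$ and $I$. It contains no $2$-subset, and no $4$-subset, whose complement would be a $2$-subset in the kernel. So $\dim D=4$. (For $n=3$ this is already a contradiction.)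

\emph{Step 2: the functions $1,x,y,x^2,y^2$ form a basis of $K=\ker\ell\subset F^I$.} They lie in $K$ by \eqref{eq:vanish}, and $\dim_FK=5$. Suppose $c_0+c_1x+c_2y+c_3x^2+c_4y^2=0$ on $I$. Since $y,x^2,y^2$ are $\theta(x),\theta^2(x),\theta^3(x)$, the additive map $L=c_1+c_2\theta+c_3\theta^2+c_4\theta^3$ is constant on $I$ and so vanishes on $D$. By Lemma~\ref{lem:kernel} and $\dim D=4>3$, we get $c_1=\dots=c_4=0$, and then $c_0=0$.

\emph{Step 3: the conic.} Since $xy\in K$, there are $c_0,\dots,c_4\in F$ with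
\begin{equation}\label{eq:conic}
xy=c_0+c_1x+c_2y+c_3x^2+c_4y^2\quad\text{on }I.
\end{equation}
Put $P=\ell(x^3)$, $R=\ell(xy^2)$, $T=\ell(x^3y)$; then $P'=\ell(y^3)$, $R'=\ell(x^4y)$, $T'=\ell(x^2y^3)$. We multiply \eqref{eq:conic} by $\varphi=x,\ y,\ x^2,\ x^2y$ and apply $\ell$. Each of these multipliers has $\ell(\varphi)=\ell(\varphi y)=0$, so $c_0$ and $c_2$ drop out, and the last one brings in the hypothesis on $d_1$. Using \eqref{eq:vanish},
\begin{align*}
0=\ell(x^2y)&=c_1\ell(x^2)+c_3\ell(x^3)+c_4\ell(xy^2)=c_3P+c_4R,\\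
R=\ell(xy^2)&=c_1\ell(xy)+c_3\ell(x^2y)+c_4\ell(y^3)=c_4P',\\
T=\ell(x^3y)&=c_1\ell(x^3)+c_3\ell(x^4)+c_4\ell(x^2y^2)=c_1P,\\
0=\ell(x^3y^2)&=c_1\ell(x^3y)+c_3\ell(x^4y)+c_4\ell(x^2y^3)=c_1T+c_3R'+c_4T'.
\end{align*}

\emph{Step 4: $P\ne0$.} If $P=0$, then $R=c_4P'=0$. The functional $\varphi\mapsto\ell(x\varphi)$ takes the values $\ell(x),\ell(x^2),\ell(xy),P,R$ on the basis of Step~2, so it vanishes on $\ker\ell$ and equals $\mu\ell$ for some $\mu\in F$. Evaluating at the indicator function of a point $z\in I$ gives $z=\mu$ for all six points, which is absurd.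

\emph{Step 5: elimination.} The first three relations give $c_4=R/P'$, $c_3=R^2/(PP')$, $c_1=T/P$. Substituting in the fourth and multiplying by $PP'$,
\begin{equation}\label{eq:key}
R^2R'+PRT'+P'T^2=0 .
\end{equation}
Suppose $R\ne0$ and put $X=PT'/(RR')$. Since $\theta^2$ is squaring, $\theta(X)=P'T^2/(R'R^2)$, and dividing \eqref{eq:key} by $R^2R'$ gives $1+X+\theta(X)=0$. Taking traces gives $\mathrm{Tr}(1)=0$; but $\mathrm{Tr}(1)=1$ because $n$ is odd.

Suppose $R=0$. Then \eqref{eq:key} gives $T=0$, so $c_1=c_3=c_4=0$ and $xy=c_0+c_2y$ on $I$. Applying $\theta$ gives $x^2y=c_0'+c_2'x^2$. Multiplying by $x$ and applying $\ell$ gives $0=T=c_2'P$, so $c_2=0$. Thus $x^{q+1}=c_0$ at six distinct points, although $x\mapsto x^{q+1}$ permutes $F$.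
\end{proof}

With Propositions~\ref{prop:div} and~\ref{prop:sets}, Theorems~\ref{thm:family} and~\ref{thm:main} are proved.

\section{Value distribution, a cyclic code, and sharpness}\label{sec:complements}

Once the five values are known, the first four moments determine their frequencies.

\begin{proposition}\label{prop:distribution}
Let $N_j$ be the number of $(A,B,C)\ne(0,0,0)$ with $S(A,B,C)=jq$. Then
\begin{gather*}
N_0=\frac{(Q-1)(9Q^2+6Q+16)}{16},\qquad N_{\pm1}=Q(Q-1)(5Q+8)\Bigl(\frac1{24}\pm\frac1{12q}\Bigr),\\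
N_{\pm2}=Q(Q-1)(Q-2)\Bigl(\frac1{96}\pm\frac1{24q}\Bigr).
\end{gather*}
\end{proposition}

\begin{proof}
With $M_m$ as in \eqref{eq:moment}, $M_1=1$. A triple counted by $M_3$ becomes a paired $4$-tuple when $0$ is appended, so it is $(0,0,0)$ or a permutation of $(x,x,0)$ with $x\ne0$; thus $M_3=3Q-2$. Subtracting $Q^m$ from $Q^3M_m$, we get over the nonzero triples
\[
\sum S=Q^3-Q,\quad\sum S^2=Q^4-Q^2,\quad\sum S^3=3Q^3(Q-1),\quad\sum S^4=3Q^4(Q-1).
\]
Let $\Sigma_j=N_j+N_{-j}$ and $\Delta_j=N_j-N_{-j}$. Dividing by $q^m$ and using $q^2=2Q$,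
\begin{align*}
\Sigma_1+4\Sigma_2&=\tfrac12Q(Q^2-1), &\Sigma_1+16\Sigma_2&=\tfrac34Q^2(Q-1),\\
\Delta_1+2\Delta_2&=\tfrac1qQ(Q^2-1), &\Delta_1+8\Delta_2&=\tfrac3{2q}Q^2(Q-1).
\end{align*}
Subtracting in each row gives $12\Sigma_2=\frac14Q(Q-1)(Q-2)$ and $6\Delta_2=\frac1{2q}Q(Q-1)(Q-2)$, and then $\Sigma_1=\frac1{12}Q(Q-1)(5Q+8)$ and $\Delta_1=\frac1{6q}Q(Q-1)(5Q+8)$. This yields $N_{\pm1}$ and $N_{\pm2}$. Finally
\[
N_0=Q^3-1-\Sigma_1-\Sigma_2=\frac{Q-1}{48}\bigl(48(Q^2+Q+1)-4Q(5Q+8)-Q(Q-2)\bigr),
\]
and the bracket equals $3(9Q^2+6Q+16)$.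
\end{proof}

For $n=3$ the formula gives $N_2=7$ and $N_{-2}=0$. Here $d_1=11\equiv4\pmod 7$ and $\mathrm{Tr}(At^4)=\mathrm{Tr}(A^2t)$, so the seven triples are $(A,0,A^2)$ with $A\ne0$.

Proposition~\ref{prop:sets} is a statement about a code. The binary cyclic code of length $Q-1$ with zeros $g^{i}$, $i\in Z$, consists of the words $(w_0,\dots,w_{Q-2})$ over $\mathbb{F}_2$ with $\sum_jw_jg^{ij}=0$ for all $i\in Z$. Its minimum distance is the least number of nonzero coordinates of a nonzero word.

\begin{corollary}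
The binary cyclic code of length $2^n-1$ with zeros $g,\ g^{q+1},\ g^{2q+3}$ has minimum distance at least $7$.
\end{corollary}

\begin{proof}
Let $w$ be a nonzero word of weight at most $6$ and $I=\{g^j:w_j=1\}\subset F^*$. The sums of $x$, $x^{q+1}$ and $x^{d_1}$ over $I$ vanish, and applying $\theta$ to the second shows that the sum of $x^{d_2}$ vanishes. If $|I|$ is odd, adjoin $0$. The resulting set has size $2$, $4$ or $6$ and contradicts Proposition~\ref{prop:sets}.
\end{proof}

Finally, the example $n=3$ of the introduction persists whenever $\mathbb{F}_8\subset F$.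

\begin{proposition}
If $3\mid n$, there is $\lambda\ne0$ with $|C_1(\lambda)|=2^{(n+3)/2}$.
\end{proposition}

\begin{proof}
Let $W(b)=S(1,0,b)$. By \eqref{eq:exponents}, $d_1$ and $k$ are invertible modulo $Q-1$. So $W(0)=0$, and substituting $A^{-1/d_1}t$ for $t$ gives $S(A,0,C)=W(CA^{-1/d_1})$ for $A\ne0$. By \eqref{eq:s1} and $qd_1\equiv k$, for $\lambda\ne0$,
\[
C_1(\lambda)=S(\lambda^{1/q},0,\lambda)=W\bigl(\lambda^{(k-1)/k}\bigr).
\]
Since $k-1=3(q+1)$ is invertible modulo $Q-1$, the map $\lambda\mapsto\lambda^{(k-1)/k}$ permutes $F^*$. By Theorem~\ref{thm:family} it therefore suffices to find $b$ with $|W(b)|>q$.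

Suppose $|W(b)|\le q$ for all $b$. Then $W(b)\in\{0,\pm q\}$ by Proposition~\ref{prop:div}, so $W^4=2QW^2$, and $\sum_bW(b)^2=Q^2$ gives $\sum_bW(b)^4=2Q^3$. Let $M'$ be the number of $4$-tuples with $\sum x_i=\sum x_i^{d_1}=0$. The terms with $A=0$ contribute $Q^4$ to
\[
Q^2M'=\sum_{A,C}S(A,0,C)^4=Q^4+(Q-1)\,2Q^3,
\]
so $M'=3Q^2-2Q=\tau_4$, and every solution is paired. But $2\sigma=n+1\equiv1\pmod3$ gives $\sigma\equiv2\pmod3$. For $x\in\mathbb{F}_8\subset F$ we then have $x^q=x^4$ and $x^{d_1}=x^8x^3=x^4$, which is additive. Hence $(0,u,v,u+v)$, with $u,v\in\mathbb{F}_8$ linearly independent over $\mathbb{F}_2$, is a solution that is not paired, a contradiction.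
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On Periodic Correlation of Binary Sequences},
\texttt{https://\allowbreak libuwspaceprd02.\allowbreak uwaterloo.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10012/\allowbreak 2634/\allowbreak nyyu\_thesis.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}

\end{thebibliography}
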